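\title{The Milnor number, the geometric genus and the multiplicity\\ of a weighted homogeneous hypersurface singularity}

\begin{abstract}
Let $f$ be a weighted homogeneous polynomial in $N\ge 3$ variables with an isolated critical point at the origin, and let $\mu$, $p_g$ and $\nu\ge2$ be the Milnor number, the geometric genus and the multiplicity of the singularity $f=0$. Yau conjectured that $\mu-h(\nu)\ge N!\,p_g$, where $h(\nu)=(\nu-1)^N-\nu(\nu-1)\cdots(\nu-N+1)$, with equality if and only if the singularity is defined by a homogeneous polynomial in suitable coordinates. For $N=3$ this is a theorem of Xu and Yau. We prove it for all $N\ge4$. The three invariants are determined by the weights, and $p_g$ counts the positive lattice points in a simplex. A sharp bound for this count, valid for all simplices, settles the case in which the smallest reciprocal weight is an integer. In the other case the bound is too weak, and we use two relations among the weights that the isolated critical point forces. The inequality extends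 to semi-quasihomogeneous germs.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $N=n+1\ge3$, and let $f\colon(\mathbb C^N,0)\to(\mathbb C,0)$ be a holomorphic germ with an isolated critical point at the origin; in particular $df(0)=0$. Let $(V,0)$ be the $n$-dimensional germ $\{f=0\}$. We consider three invariants.
\begin{itemize}
\item The \emph{multiplicity} $\nu$ is the order of $f$ at $0$. Since $df(0)=0$, we have $\nu\ge2$.
\item The \emph{Milnor number} is $\mu=\dim_{\mathbb C}\mathbb C\{x_1,\dots,x_N\}/(\partial_1f,\dots,\partial_Nf)$, the intersection multiplicity at $0$ of the hypersurfaces $\partial_if=0$. It is finite because the critical point is isolated, and $\mu\ge1$ because $df(0)=0$.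
\item The \emph{geometric genus} is $p_g=\dim H^{n-1}(M,\mathcal O)$, where $\pi\colon(M,A)\to(V,0)$ is a resolution with exceptional set $A=\pi^{-1}(0)$. It counts holomorphic $n$-forms on $V\setminus0$ modulo those that are square integrable near $0$; see Section~\ref{sec:weights}.
\end{itemize}
A polynomial $f$ is \emph{weighted homogeneous} with positive rational weights $w_1,\dots,w_N$ if $f(t^{w_1}x_1,\dots,t^{w_N}x_N)=t\,f(x)$ for all $t$; equivalently, every monomial $x^\alpha$ of $f$ has \emph{weight} $\sum\alpha_iw_i=1$. A homogeneous polynomial of degree $\nu$ is the case $w_1=\dots=w_N=1/\nu$. If it has an isolated critical point, then $V$ is the cone over a nonsingular projective hypersurface, and we shall see that $\mu=(\nu-1)^N$ and $p_g=\binom\nu N$. With the falling factorial $(t)_k=t(t-1)\cdots(t-k+1)$ and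
\[
h_N(m)=(m-1)^N-(m)_N ,
\]
this says that $\mu-N!\,p_g=h_N(\nu)$ for cones. Yau conjectured that among weighted homogeneous singularities of multiplicity $\nu$ the quantity $\mu-N!\,p_g$ is smallest for cones and only for them, so that the three numbers $\mu,p_g,\nu$ recognize cones; the conjecture is posed in \cite{source}. For $N=3$ one has $h_3(\nu)=(\nu-1)\bigl[(\nu-1)^2-\nu(\nu-2)\bigr]=\nu-1$, and the conjecture is a theorem of Xu and Yau: \emph{if a two-dimensional isolated singularity $(V,0)$ is defined by a weighted homogeneous polynomial in three variables, then $\mu-\nu+1\ge6p_g$, with equality if and only if $(V,0)$ is defined by a homogeneous polynomial.} The conjecture is true in every dimension.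

\begin{theorem}\label{thm:main}
Let $N\ge3$, and let $f$ be a weighted homogeneous polynomial in $N$ variables with an isolated critical point at $0$ and $df(0)=0$. Then
\[
\mu-h_N(\nu)\ \ge\ N!\,p_g .
\]
Equality holds if and only if $(V,0)$ is defined by a homogeneous polynomial after a biholomorphic change of coordinates. Moreover $h_N(1)=0$, and $h_N(\nu)\ge1$ for all integers $\nu\ge2$.
\end{theorem}

For $N=3$ we rely on the theorem of Xu and Yau; for $N\ge4$ the proof is given in full. The change of coordinates cannot be dropped: $f=x_1x_2+x_2^3+x_3^2+\dots+x_N^2$ is weighted homogeneous with $w_1=\frac23$, $w_2=\frac13$ and is not homogeneous, but the substitution $x_1'=x_1+x_2^2$ turns it into a nondegenerate quadratic form.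

\subsection*{Lattice points in a simplex}
For $b\in\mathbb R_{>0}^k$ let
\[
P_k(b)=\#\Bigl\{x\in\mathbb Z_{>0}^k:\ \sum_{i=1}^k \frac{x_i}{b_i}\le1\Bigr\}
\]
be the number of positive lattice points in the simplex with \emph{intercepts} $b_1,\dots,b_k$. It vanishes if some $b_i<1$. Put $a_i=1/w_i$. Section~\ref{sec:weights} shows that
\begin{equation}\label{eq:dictionary}
\mu=\prod_{i=1}^N(a_i-1),\qquad p_g=P_N(a_1,\dots,a_N),\qquad \nu=\lceil\min_ia_i\rceil .
\end{equation}
The unit cubes $\prod_i(x_i-1,x_i]$ attached to the points counted by $P_N(a)$ are disjoint and lie in a simplex of volume $\prod a_i/N!$, so $N!\,p_g\le\prod a_i$. Thus $\mu$ and the volume bound for $N!\,p_g$ have the same leading term, and the conjecture concerns terms of lower order. One guesses that stretching the simplex raises $\prod(a_i-1)$ faster than $N!\,P_N(a)$. For $a=(3,3,s)$ with $s\ge3$, for instance, the points counted are $(1,1,x_3)$ with $x_3\le s/3$, and $\prod(a_i-1)-6P_3(a)=4(s-1)-6\lfloor s/3\rfloor\ge2s-4\ge2=h_3(3)$, with equality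 only for $s=3$. The first half of the proof confirms the guess for all simplices whose intercepts are bounded below by an integer.

\begin{theorem}\label{thm:lattice}
Let $N\ge3$, let $m\ge1$ be an integer, and let $a_1,\dots,a_N\ge m$ be real numbers. Then
\[
N!\,P_N(a)\ \le\ \prod_{i=1}^N(a_i-1)-h_N(m).
\]
If $m=\lfloor\min a_i\rfloor\ge2$, equality holds if and only if $a_1=\dots=a_N=m$.
\end{theorem}

The condition $m\ge2$ in the last sentence is needed: if $a_1=m=1$, both sides vanish for all $a_2,\dots,a_N$.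

When $\min a_i$ is an integer, it equals $\nu$, and Theorem~\ref{thm:lattice} with $m=\nu$ gives Theorem~\ref{thm:main}. When $\min a_i$ is not an integer, the best admissible $m$ is $\nu-1$, and we obtain $h_N(\nu-1)$ in place of $h_N(\nu)$. No sharper lattice inequality for arbitrary simplices can close this gap: for $N\ge4$ and $a_1=\dots=a_N=\frac52$ we have $P_N(a)=0$ and $\prod(a_i-1)=(\frac32)^N<2^N=h_N(3)$. The second half of the proof therefore uses the hypothesis that the critical point is isolated. Write $\min a_i=a_1=p+\theta$ with $p=\nu-1$ and $0<\theta<1$. Section~\ref{sec:arith} shows that some other intercept equals $1+p/\theta$ and that the remaining $N-2$ numbers $a_i-1$ have product at least $p^{N-2}$. The first relation cuts the simplex into slices at \emph{integral} levels, to which Theorem~\ref{thm:lattice} applies without loss; the second reduces what remains to the positivity of the coefficients of a polynomial in one variable (Section~\ref{sec:nonint}). Theorem~\ref{thm:lattice} fails in dimension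 $2$, and a weaker planar estimate replaces it at two places: the base $N=3$ of the induction in Section~\ref{sec:lattice}, and the case $N=4$ in Section~\ref{sec:nonint}. Section~\ref{sec:proof} assembles the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:semi} extends the inequality to semi-quasihomogeneous germs.

\subsection*{Conventions}
We use $0^0=1$ and the identity $(t+1)_k-(t)_k=k\,(t)_{k-1}$. For a real $y\ge0$ and a vector $c$ with positive entries, $yc$ is the scaled vector, and $P_k(yc)=0$ for $y=0$. ``AM--GM'' is the inequality between the arithmetic and geometric means, and ``Bernoulli'' is $(1+u)^k\ge1+ku$ for $u\ge0$ and integers $k\ge0$.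

\section{The invariants in terms of the weights}\label{sec:weights}

In this section and in Sections~\ref{sec:arith} and~\ref{sec:proof}, $f$ is as in Theorem~\ref{thm:main}, one system of weights $w_i=1/a_i$ is fixed, and the variables are numbered so that $a_1=\min a_i$. For $\lambda>0$ put $\lambda\cdot x=(\lambda^{w_1}x_1,\dots,\lambda^{w_N}x_N)$. Since $\partial_if(\lambda\cdot x)=\lambda^{1-w_i}\partial_if(x)$, the critical set of $f$ in $\mathbb C^N$ is invariant under this action, and $\lambda\cdot x\to0$ as $\lambda\to0$. As $0$ is isolated in it, the critical set is $\{0\}$. Consequently $f$ is reduced, both as a polynomial and as a germ at $0$: a factorization $f=G^2H$ with $G$ not a unit would make $df$ vanish on $\{G=0\}$, which has dimension $N-1>0$.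

\subsection*{The multiplicity}
The following lemma is the only way in which the isolated critical point restricts the monomials of $f$ in this paper. A monomial $x^\alpha$ is \emph{supported in} $I\subset\{1,\dots,N\}$ if $\alpha_q=0$ for $q\notin I$.

\begin{lemma}\label{lem:subspace}
Let $I\ne\emptyset$, and suppose that no monomial of $f$ is supported in $I$. Then there are at least $|I|$ indices $q\notin I$ such that $f$ contains a monomial $x^\alpha x_q$ with $x^\alpha$ supported in $I$.
\end{lemma}

\begin{proof}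
Let $\mathbb C^I=\{x:x_q=0\text{ for }q\notin I\}$. By hypothesis $f$ vanishes on $\mathbb C^I$, hence so do the $\partial_if$ with $i\in I$. For $q\notin I$, the restriction of $\partial_qf$ to $\mathbb C^I$ is nonzero exactly when $f$ contains a monomial $x^\alpha x_q$ as in the statement; let $k$ be the number of such $q$. The critical points of $f$ on $\mathbb C^I$ are the common zeros of these $k$ restrictions. They all vanish at $0$, so their common zero set has dimension at least $|I|-k$ at $0$. This set is $\{0\}$, so $k\ge|I|$.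
\end{proof}

\begin{proposition}\label{prop:nu}
We have $\nu=\lceil a_1\rceil$ and $a_i>1$ for all $i$. If $a_1\notin\mathbb Z$, then $f$ contains a monomial $x_1^{\nu-1}x_q$ with $q\ne1$.
\end{proposition}

\begin{proof}
A monomial $x^\alpha$ of $f$ satisfies $1=\sum\alpha_iw_i\le|\alpha|\,w_1$, so $|\alpha|\ge a_1$ and $\nu\ge\lceil a_1\rceil$. It remains to find a monomial of degree $\lceil a_1\rceil$. If $f$ contains $x_1^k$, then $k=a_1$, and $k\ge2$ since $df(0)=0$. Otherwise Lemma~\ref{lem:subspace} with $I=\{1\}$ gives a monomial $x_1^kx_q$ with $q\neq1$, and $k\ge1$ since $df(0)=0$. Its weight is $1$, so $k=a_1-w_q/w_1$. As $0<w_q\le w_1$, we get $a_1-1\le k<a_1$, that is, $k+1=\lceil a_1\rceil$. In both cases $\nu=\lceil a_1\rceil$ and $a_1>1$, and only the second case can occur if $a_1\notin\mathbb Z$.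
\end{proof}

\subsection*{The Milnor number}
Write $w_i=q_i/D$ with positive integers $q_i,D$, and grade $\mathbb C[x]$ by $\deg x_i=q_i$.

\begin{proposition}[Milnor--Orlik]\label{prop:mu}
$\mu=\prod_{i=1}^N(a_i-1)$.
\end{proposition}

\begin{proof}
The polynomials $\partial_if$ are homogeneous of degrees $D-q_i$, which are positive because $a_i>1$. Their only common zero is $0$, so they form a regular sequence, and $\mathbb C[x]/(\partial_1f,\dots,\partial_Nf)$ is a finite-dimensional ring supported at $0$, equal to its analytic localization. Dividing by a homogeneous non-zero-divisor of degree $k$ multiplies the Hilbert series by $1-T^k$, so the Hilbert series of this ring is the polynomial $\prod_i(1-T^{D-q_i})/(1-T^{q_i})$. Its value at $T=1$ is $\prod_i(D-q_i)/q_i=\prod_i(a_i-1)$.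
\end{proof}

\subsection*{The geometric genus}

\begin{proposition}\label{prop:pg}
$p_g=P_N(a_1,\dots,a_N)$.
\end{proposition}

\begin{proof}
Let $V$ denote the affine hypersurface $\{f=0\}\subset\mathbb C^N$, let $V_0$ be its intersection with a small ball around $0$, and let $M=\pi^{-1}(V_0)$. The space $V_0$ is Stein with strictly pseudoconvex boundary, and it is normal, being a hypersurface of dimension $n\ge2$ with one singular point.

\emph{Step 1: $p_g$ counts $n$-forms modulo $L^2$ forms} (Laufer, Yau). The space $H^{n-1}(M,\mathcal O)$ is finite dimensional, and Serre duality identifies its dual with $H^1_c(M,\Omega^n)$. In the exact sequence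
\[
\Gamma(M,\Omega^n)\to\varinjlim_K\Gamma(M\setminus K,\Omega^n)\to H^1_c(M,\Omega^n)\to H^1(M,\Omega^n),
\]
where $K$ runs over the compact subsets of $M$, the last group vanishes by the Grauert--Riemenschneider vanishing theorem. So $p_g$ is the dimension of the cokernel of the first map. Let $\omega_0$ be the residue of $dx_1\wedge\dots\wedge dx_N/f$ along $V\setminus0$; on the open set where $\partial_if\ne0$,
\[
\omega_0=\pm\frac{1}{\partial_if}\bigwedge_{q\ne i}dx_q ,
\]
and the $x_q$, $q\ne i$, are local coordinates on $V$ there, so $\omega_0$ vanishes nowhere on $V\setminus0$. A holomorphic $n$-form defined outside a compact subset of $V_0$ is thus $\omega_g:=g\,\omega_0$ with $g$ holomorphic, and $g$ extends to $V_0$ by the Hartogs extension theorem on a normal Stein space of dimension at least $2$. Hence the direct limit equals $\Gamma(M\setminus A,\Omega^n)=\{\omega_g:g\in\mathcal O(V_0)\}$, and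
\[
p_g=\dim\Gamma(M\setminus A,\Omega^n)/\Gamma(M,\Omega^n).
\]
For an $n$-form $\omega$ on an $n$-dimensional manifold, $|\omega|^2=(\sqrt{-1})^{n^2}\omega\wedge\bar\omega$ is a measure that involves no metric, so its integral is the same on $M\setminus A$ and on $V_0\setminus0$. A holomorphic $n$-form on $M\setminus A$ extends to $M$ if and only if it is $L^2$ near $A$. Indeed, in local coordinates its coefficient is then an $L^2$ holomorphic function off a proper analytic subset, and such functions extend; conversely $A$ has compact neighborhoods because $\pi$ is proper. We must therefore decide for which $g\in\mathbb C\{x\}$ the form $\omega_g$ is $L^2$ near $0$.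

\emph{Step 2: scaling.} Put $W=\sum_qw_q$ and $\delta(x)=\sum_i|x_i|^{1/w_i}$, so that $\delta(\lambda\cdot x)=\lambda\,\delta(x)$. The shells $S_k=\{x\in V:2^{-k-1}\le\delta(x)<2^{-k}\}$ are relatively compact in $V\setminus0$, they fill a punctured neighborhood of $0$, and $S_{k+1}=\frac12\cdot S_k$. Pulling back by $x\mapsto\lambda\cdot x$ multiplies $\omega_0$ by $\lambda^{(W-w_i)-(1-w_i)}=\lambda^{W-1}$. So if all monomials of a polynomial $g$ have weight $e$, then
\begin{equation}\label{eq:scaling}
\int_{S_{k+1}}|\omega_g|^2=2^{-2(e+W-1)}\int_{S_k}|\omega_g|^2<\infty .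
\end{equation}
Write $g\in\mathbb C\{x\}$ as $\sum_eg_e$, where $g_e$ collects the monomials of weight $e$. We claim that $\omega_g$ is $L^2$ near $0$ if and only if $g_e=0$ for all $e\le1-W$.

Suppose that all monomials of $g$ have weight $>1-W$. The set of exponents of weight $>1-W$ is closed under adding elements of $\mathbb Z_{\ge0}^N$, so it is generated by finitely many exponents $\beta_1,\dots,\beta_s$ (Dickson's lemma). Distributing the monomials of $g$ among the generators, we write $g=\sum_kx^{\beta_k}g^{(k)}$ with $g^{(k)}\in\mathbb C\{x\}$. Each $\omega_{x^{\beta_k}}$ is $L^2$ near $0$, since by \eqref{eq:scaling} its integrals over the shells form a convergent geometric series, and each $g^{(k)}$ is bounded near $0$. So $\omega_g$ is $L^2$.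

Suppose that $g_e\ne0$ for some $e\le1-W$. The maps $x\mapsto(\exp(\sqrt{-1}\,\varphi q_i)x_i)_i$, $\varphi\in\mathbb R$, preserve $V$, each $S_k$ and the $L^2$ inner product of $n$-forms on $S_k$, and they multiply $\omega_{g_{e'}}$ by $\exp(\sqrt{-1}\,\varphi D(e'+W-1))$. Forms $\omega_{g_{e'}}$ with different $e'$ are therefore orthogonal on $S_k$. For large $k$ the series $\sum g_{e'}$ converges uniformly on $S_k$, so $\int_{S_k}|\omega_g|^2\ge\int_{S_k}|\omega_{g_e}|^2$. All monomials of a multiple of $f$ have weight $\ge1>e$, so $g_e\notin(f)$; since $f$ is reduced, the Nullstellensatz gives a point of $V\setminus0$ where $g_e\ne0$. Scaling moves this point into the interior of any shell, so $\int_{S_k}|\omega_{g_e}|^2>0$, and by \eqref{eq:scaling} these integrals do not decrease with $k$. Their sum diverges, and $\omega_g$ is not $L^2$. This proves the claim.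

\emph{Step 3: counting.} A function on $V_0$ has a germ represented by some $g\in\mathbb C\{x\}$, unique up to multiples of $f$, which have no components of weight $<1$. So $g\mapsto\sum_{e\le1-W}g_e$ is well defined on $\mathcal O(V_0)$; it is onto the span of the monomials of weight $\le1-W$, and by Step 2 its kernel corresponds to $\Gamma(M,\Omega^n)$. Hence $p_g$ is the number of $\beta\in\mathbb Z_{\ge0}^N$ with $\sum_iw_i(\beta_i+1)\le1$, which is $P_N(a)$.
\end{proof}

This proves \eqref{eq:dictionary}. Step 1 also shows that $p_g$ depends only on the germ $(V,0)$. For a homogeneous $f$ of degree $\nu$ all $a_i$ equal $\nu$, so $\mu=(\nu-1)^N$, and $p_g=\binom\nu N$, because the partial sums $x_1<x_1+x_2<\dots<x_1+\dots+x_N\le\nu$ of a lattice point form an arbitrary $N$-element subset of $\{1,\dots,\nu\}$.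

\section{Proof of the lattice point inequality}\label{sec:lattice}

We prove Theorem~\ref{thm:lattice} by induction on $N$, cutting the simplex into slices perpendicular to its shortest edge. The intercepts of a slice are bounded below by an integer $l$ that need not be the integer part of the smallest one; this is why the theorem allows every $m\le\min a_i$. The monotonicity of $h_N$ reduces the statement to the largest $m$.

\begin{lemma}\label{lem:h}
For $N\ge3$ we have $h_N(1)=0$, $h_N(2)=1$, and $h_N(l+1)\ge h_N(l)$ for all integers $l\ge1$.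
\end{lemma}

\begin{proof}
The two values follow from $(1)_N=(2)_N=0$. We have
\begin{equation}\label{eq:hdiff}
h_N(l+1)-h_N(l)=l^N-(l-1)^N-N\,(l)_{N-1}.
\end{equation}
For $N=3$ this is $3l^2-3l+1-3l(l-1)=1$. Let $N\ge4$. By the binomial theorem $l^N-(l-1)^N\ge N(l-1)^{N-1}$, so it suffices to show $(l)_{N-1}\le(l-1)^{N-1}$. If $l\le N-2$, then $(l)_{N-1}=0$. Otherwise all $N-1\ge3$ factors of $(l)_{N-1}$ are positive, $l(l-1)(l-2)\le(l-1)^3$ because $l(l-2)=(l-1)^2-1$, and the other factors are at most $l-1$.
\end{proof}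

\subsection*{Slicing}
By Lemma~\ref{lem:h} we may take $m=\lfloor\min a_i\rfloor$. Let $a_1=m+\theta$ be the minimum, $0\le\theta<1$, and put $c_i=a_i/a_1\ge1$, $d_i=c_i-1\ge0$ for $2\le i\le N$, and $c=(c_2,\dots,c_N)$. Multiplied by $a_1$, the inequality defining the simplex reads $x_1+\sum_{i\ge2}x_i/c_i\le m+\theta$. The slice $x_1=m-l$, $0\le l\le m-1$, contains $P_{N-1}((l+\theta)c)$ points. To compare the slices with the product we introduce
\[
G(y)=(y-1)\prod_{i=2}^N(yc_i-1),
\]
the product $\prod(\text{intercept}-1)$ for the simplex rescaled so that its smallest intercept is $y$. Then $G(m+\theta)=\prod_i(a_i-1)$, and we charge the slice at level $y=l+\theta$ to the increment $G(y+1)-G(y)$. Put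
\begin{align*}
E_0&=G(1+\theta)-N!\,P_{N-1}(\theta c),\\
E_l&=G(y+1)-G(y)-N!\,P_{N-1}(yc)-\bigl(h_N(l+1)-h_N(l)\bigr)\qquad(y=l+\theta,\ l\ge1).
\end{align*}
Telescoping and $h_N(1)=0$ give
\begin{equation}\label{eq:tele}
\prod_{i=1}^N(a_i-1)-h_N(m)-N!\,P_N(a)=E_0+E_1+\dots+E_{m-1}.
\end{equation}
If all $a_i=m$, then $G(y)=(y-1)^N$ and $N!\,P_{N-1}(l,\dots,l)=N(l)_{N-1}$, so every $E_l$ vanishes by \eqref{eq:hdiff}. This gives equality in the theorem, and shows that the decomposition loses nothing in the extremal case. It remains to prove: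
\begin{itemize}
\item[(a)] $E_l\ge0$ for $l\ge1$, and $E_1>0$ unless $\theta=0$ and all $c_i=1$;
\item[(b)] $E_0\ge0$.
\end{itemize}
The term $E_1$ occurs in \eqref{eq:tele} exactly when $m\ge2$, and this yields the equality statement. Since $G(1+\theta)=\theta\prod((1+\theta)c_i-1)\ge0$, claim (b) holds when $P_{N-1}(\theta c)=0$. So in (b) we may assume that $\theta c_i\ge1$ for all $i$; in particular $\theta>0$.

\subsection*{Triangles}
For $N=3$ the slices are triangles, and the analogue of Theorem~\ref{thm:lattice} for $N=2$ is false: for $a=(3,\frac32)$ and $m=1$ we have $2P_2(a)=2$, while $(a_1-1)(a_2-1)-h_2(1)=1$. We use a direct estimate with an error term $\psi$.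

\begin{lemma}\label{lem:plane}
Let $b_1\ge b_2\ge1$, $\rho=b_1/b_2$, $\xi=b_2-\lfloor b_2\rfloor$. Then
\[
2P_2(b_1,b_2)\le b_1(b_2-1)+\psi,\qquad
\psi=\begin{cases}-\xi&\text{if }\rho\xi<1,\\ \rho\,\xi(1-\xi)&\text{if }\rho\xi\ge1.\end{cases}
\]
In the second case $\psi\le\xi(\rho-1)$, and in both cases $\psi\le\rho/4$.
\end{lemma}

\begin{proof}
Let $L=\lfloor b_2\rfloor$. On the line $x_2=L-i$ the condition is $x_1\le\rho(i+\xi)$, so $P_2=\sum_{i=0}^{L-1}\lfloor\rho(i+\xi)\rfloor$ and $2P_2\le\rho\,[L(L-1)+2L\xi]$. Since $b_2(b_2-1)=L(L-1)+2L\xi-\xi(1-\xi)$, this bound equals $b_1(b_2-1)+\rho\xi(1-\xi)$. If $\rho\xi<1$, the term $i=0$ vanishes and we may subtract $2\rho\xi$, which leaves $b_1(b_2-1)-\rho\xi(1+\xi)\le b_1(b_2-1)-\xi$. If $\rho\xi\ge1$, then $\rho(1-\xi)\le\rho-1$. Finally $\xi(1-\xi)\le\frac14$.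
\end{proof}

\subsection*{The case $N=3$}
Number the variables so that $c_2\ge c_3$, and put $\rho=c_2/c_3\ge1$.

(a) Here $h_3(l+1)-h_3(l)=1$. Expanding,
\[
G(y)=c_2c_3y^3-(c_2c_3+c_2+c_3)y^2+(c_2+c_3+1)y-1,
\]
so $G(y+1)-G(y)=c_2c_3\,y(3y+1)-2y(c_2+c_3)+1$. Put $b=yc_3\ge1$ and let $\xi$ be its fractional part. Lemma~\ref{lem:plane} gives $6P_2(yc_2,yc_3)\le3y^2c_2c_3-3yc_2+3\psi$. Therefore
\[
E_l\ \ge\ y(c_2c_3+c_2-2c_3)-3\psi\ =\ b\,[\rho(c_3-1)+2(\rho-1)]-3\psi .
\]
If $\rho\xi\ge1$, then $\rho>1$, $\psi\le\xi(\rho-1)$ and $b\ge1+\xi$, so $E_l\ge(\rho-1)(2+2\xi-3\xi)>0$. If $\rho\xi<1$, then $\psi=-\xi\le0$, so $E_l\ge0$, and $E_l>0$ unless $c_3=\rho=1$ and $\xi=0$. When $c_3=1$ we have $b=l+\theta$ and $\xi=\theta$. So $E_l>0$ unless $c_2=c_3=1$ and $\theta=0$.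

(b) Put $b=\theta c_3\ge1$, so that $c_3>b$. Using $\rho\ge1$,
\[
G(1+\theta)=\frac b{c_3}\bigl(\rho(b+c_3)-1\bigr)(b+c_3-1)\ \ge\ \rho b\,\frac{(b+c_3-1)^2}{c_3}\ \ge\ \rho(2b-1)^2 ,
\]
because $u\mapsto(b+u-1)^2/u$ has derivative $(b+u-1)(u-b+1)/u^2>0$ for $u\ge b$. By Lemma~\ref{lem:plane}, $6P_2(\rho b,b)\le3\rho b(b-1)+\frac34\rho$. Since $(2b-1)^2-3b(b-1)=b^2-b+1\ge1$, we get $E_0\ge\frac14\rho>0$.

\subsection*{The inductive step}
Let $N\ge4$ and assume the theorem in dimension $N-1\ge3$.

(a) All $yc_i$ are at least $l$, so $N!\,P_{N-1}(yc)\le N\prod(yc_i-1)-N(l-1)^{N-1}+N(l)_{N-1}$. The falling factorial cancels against the one in \eqref{eq:hdiff}, and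
\begin{equation}\label{eq:El}
E_l\ \ge\ G(y+1)-G(y)-N\prod_{i\ge2}(yc_i-1)-\Phi(l),\qquad \Phi(y):=y^N-(y-1)^N-N(y-1)^{N-1}.
\end{equation}
The right side is a polynomial of degree at most one in each $c_i$, and it should be smallest at $c_i=1$; so we expand it in the $d_i$. From $yc_i-1=(y-1)+yd_i$ and $(y+1)c_i-1=y+(y+1)d_i$ we obtain, with $\sigma_j$ the elementary symmetric polynomials,
\[
G(y+1)-G(y)-N\prod_{i\ge2}(yc_i-1)=\sum_{j=0}^{N-1}\sigma_j(d)\Bigl[(y+1)^jy^{N-j}-y^j(y-1)^{N-j}-Ny^j(y-1)^{N-1-j}\Bigr].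
\]
The term $j=0$ is $\Phi(y)$. Its derivative is $N\,[y^{N-1}-(y-1)^{N-1}-(N-1)(y-1)^{N-2}]$; expanding $y^{N-1}=((y-1)+1)^{N-1}$, the two top terms cancel and the constant term $1$ survives, so $\Phi'\ge N$ on $[1,\infty)$. Hence $\Phi(y)\ge\Phi(l)$, strictly if $\theta>0$.

The bracket is nonnegative for $1\le j\le N-1$. To see this, put $k=N-1-j$ and $s=y-1\ge0$. By Bernoulli, $(y+1)^jy^{N-j}=y^N(1+1/y)^j\ge y^{N-1}(y+j)=y^j\cdot y^k(y+j)$, so it suffices to show $y^k(y+j)\ge s^k(s+N)$. For $k=0$ this is the equality $y+j=s+N$. For $k\ge1$,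
\[
y^k(y+j)\ge(s^k+ks^{k-1})(s+1+j)\ge s^{k+1}+(1+j+k)s^k=s^k(s+N).
\]
So $E_l\ge0$. If $\theta>0$, then $E_l>0$. If $\theta=0$ and $l=1$, the bracket for $j=1$ equals $2$, so $E_1\ge2\sigma_1(d)$, which is positive unless all $c_i=1$.

(b) Put $u_i=\theta c_i-1\ge0$. The theorem in dimension $N-1$ with $m=1$ gives $N!\,P_{N-1}(\theta c)\le N\prod u_i$. On the other hand $(1+\theta)c_i-1=u_i+(u_i+1)/\theta\ge(1+1/\theta)u_i$, so
\[
G(1+\theta)\ \ge\ \theta\Bigl(1+\frac1\theta\Bigr)^{N-1}\prod u_i\ \ge\ \Bigl(N-1+\binom{N-1}2\frac1\theta\Bigr)\prod u_i\ \ge\ N\prod u_i .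
\]
This completes the proof of Theorem~\ref{thm:lattice}.\qed

\section{Weights whose smallest reciprocal is not an integer}\label{sec:arith}

Suppose that $a_1\notin\mathbb Z$, and put $p=\nu-1=\lfloor a_1\rfloor\ge1$. Call an index $i$ \emph{short} if $a_i<\nu$. A short index contributes a factor $a_i-1<p$ to $\mu$, less than in the homogeneous case. But $f$ cannot contain a power of a short variable $x_i$, so it contains $x_i^px_q$, and then $a_q=\varphi(a_i)$ for
\[
\varphi(s)=\frac s{s-p}=1+\frac p{s-p},\qquad p<s<p+1 .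
\]
This partner is long, $\varphi(s)>p+1=\nu$, and it compensates: for $s=p+\theta'$ with $0<\theta'<1$,
\begin{equation}\label{eq:pair}
(s-1)(\varphi(s)-1)=\frac{(p-1+\theta')\,p}{\theta'}\ \ge\ p^2,
\end{equation}
because $p-1+\theta'-p\theta'=(p-1)(1-\theta')\ge0$. The difficulty is that several short indices could share one partner. Lemma~\ref{lem:subspace}, applied to a nested family of sets of short indices, supplies enough distinct partners.

\begin{proposition}\label{prop:arith}
Let $a_1=p+\theta$ with $p=\nu-1$ and $0<\theta<1$. After renumbering $x_2,\dots,x_N$,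
\[
a_2=1+\frac p\theta\qquad\text{and}\qquad\prod_{i=3}^N(a_i-1)\ \ge\ p^{N-2}.
\]
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:nu}, after renumbering $f$ contains $x_1^px_2$. So $w_2=1-p/(p+\theta)$ and $a_2=\varphi(a_1)=1+p/\theta$.

Let $I=\{i_1=1,i_2,\dots,i_k\}$ be the set of short indices, with $a_{i_1}\le\dots\le a_{i_k}$, and let $I_s=\{i_1,\dots,i_s\}$. No monomial $x^\alpha$ of $f$ is supported in $I$: from $\sum\alpha_i/a_i=1$ and $p<a_i<p+1$ we would get $p<|\alpha|<p+1$. By Lemma~\ref{lem:subspace} there are at least $s$ indices $q\notin I_s$ such that $f$ contains $x^\alpha x_q$ with $x^\alpha$ supported in $I_s$. For such $q$ we have $|\alpha|\ge\nu-1=p$, and $w_{i_s}$ is the smallest weight in $I_s$, so $w_q\le1-p\,w_{i_s}$, that is, $a_q\ge\varphi(a_{i_s})>\nu$. In particular $q\notin I$. Let $o_1\ge o_2\ge\cdots$ be the numbers $a_q$, $q\notin I$. We have shown that there are at least $k$ of them and that $o_s\ge\varphi(a_{i_s})$ for $1\le s\le k$.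

The index $2$ is not short, since $a_2=\varphi(a_1)>\nu$. Deleting $a_2$ from the list leaves $o'_1\ge o'_2\ge\cdots$ with $o'_s\ge o_{s+1}\ge\varphi(a_{i_{s+1}})$ for $1\le s\le k-1$. The numbers $a_3,\dots,a_N$ are $a_{i_2},\dots,a_{i_k}$ together with the $o'_s$. By \eqref{eq:pair}, $(a_{i_{s+1}}-1)(o'_s-1)\ge p^2$ for $1\le s\le k-1$, and each remaining $o'_s$ has $o'_s-1\ge\nu-1=p$.
\end{proof}

The first relation alone does not give the inequality of Theorem~\ref{thm:main}: for $a=(\frac52,5,\frac52,\frac52)$ we have $p=2$, $\theta=\frac12$, $a_2=1+p/\theta$ and $P_4(a)=0$, but $\prod(a_i-1)=\frac{27}2<16=h_4(3)$.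

\section{The inequality when the smallest intercept is not an integer}\label{sec:nonint}

This section is devoted to the following statement about real numbers.

\begin{proposition}\label{prop:nonint}
Let $N\ge4$ and $p\ge2$ be integers and $0<\theta<1$. Let $a_1=p+\theta$, $a_2=1+p/\theta$, and let $a_3,\dots,a_N\ge p+\theta$ be real numbers with $\prod_{i\ge3}(a_i-1)\ge p^{N-2}$. Then
\[
N!\,P_N(a)\ <\ \prod_{i=1}^N(a_i-1)-h_N(p+1).
\]
\end{proposition}

Throughout, $r=N-2\ge2$, $\varepsilon=1-\theta$, and for $3\le i\le N$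
\[
c_i=\frac{a_i}{p+\theta}\ge1,\qquad z_i=a_i-1>0,\qquad c=(c_3,\dots,c_N),\qquad \gamma=(z_3\cdots z_N)^{1/r}\ge p .
\]
Sums over $l$ run from $1$ to $p-1$.

\subsection*{Integral slices}
Since $1/a_2=\theta/(p+\theta)$, the inequality $\sum x_i/a_i\le1$ multiplied by $p+\theta$ reads $x_1+\theta x_2+\sum_{i\ge3}x_i/c_i\le p+\theta$, that is,
\begin{equation}\label{eq:shift}
x_1+\theta(x_2-1)+\sum_{i\ge3}\frac{x_i}{c_i}\ \le\ p .
\end{equation}
This is the use of the relation $a_2=1+p/\theta$: shifting $x_2$ by $1$ removes the fractional part from the right side. The slice $x_1=p-l$ is now a simplex at the integral level $l$, and it is empty for $l\le0$. After the shift $x_2-1$ may be $0$, while $P$ counts positive points, so we treat $x_2=1$ and $x_2\ge2$ separately: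
\begin{equation}\label{eq:slices}
P_N(a)=\sum_{l=1}^{p-1}\bigl[P_{r}(lc)+P_{r+1}(lc,\,l/\theta)\bigr].
\end{equation}
This identity holds for $p=1$ and for $N=3$ as well; for $p=1$ it gives $P_N(a)=0$. For $\theta=1$ and all $c_i=1$, \eqref{eq:shift} is the simplex of a homogeneous polynomial of degree $p+1$, and Theorem~\ref{thm:lattice} with $m=l$ is an equality on every piece of \eqref{eq:slices}. So we may hope to lose nothing near the extremal case. To reduce the $r$ parameters $c_i$ to the single parameter $\gamma$, about which we have a hypothesis, we use the following lemma.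

\begin{lemma}\label{lem:gm}
Let $z_1,\dots,z_r>0$ have geometric mean $\gamma$, and let $0\le s\le\min z_i$. Then $s\le \gamma$ and $\prod_i(z_i-s)\le(\gamma-s)^r$.
\end{lemma}

\begin{proof}
By AM--GM, $\prod_i\bigl(\frac{z_i-s}{z_i}\bigr)^{1/r}+\prod_i\bigl(\frac s{z_i}\bigr)^{1/r}\le\frac1r\sum_i\bigl(\frac{z_i-s}{z_i}+\frac s{z_i}\bigr)=1$. Multiplying by $\gamma$ gives $\prod_i(z_i-s)^{1/r}+s\le\gamma$.
\end{proof}

\subsection*{The case $N=5$, $p=2$ by hand}
Only $l=1$ occurs. Let $X=\prod_{i=3}^5(c_i-1)$. Theorem~\ref{thm:lattice} with $m=1$ gives $3!\,P_3(c)\le X$ and $4!\,P_4(c,1/\theta)\le X(1/\theta-1)$, hence $5!\,P_5(a)\le20X+5X(1/\theta-1)=5(3+1/\theta)X$. We have $\prod(a_i-1)=(1+\theta)\frac2\theta\gamma^3$ and $h_5(3)=32$. After multiplying by $\theta$, we must show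
\[
2(1+\theta)\gamma^3-32\theta-5(1+3\theta)X>0 .
\]
Now $c_i-1=(z_i-1-\theta)/(2+\theta)$, so $X\le\bigl((\gamma-1-\theta)/(2+\theta)\bigr)^3$ by Lemma~\ref{lem:gm}. Write $\gamma=2+(2+\theta)t$ with $t\ge0$. Then $X\le(d_0+t)^3$ with $d_0=\varepsilon/(2+\theta)\le\varepsilon/2$, and the left side is at least $\Delta_0+3\Delta_1t+3\Delta_2t^2+\Delta_3t^3$, where, by $1+3\theta\le4$,
\begin{align*}
\Delta_0&=16\varepsilon-5(1+3\theta)d_0^3\ \ge\ \varepsilon\bigl(16-\tfrac{20}8\bigr), &
\Delta_1&=8(1+\theta)(2+\theta)-5(1+3\theta)d_0^2\ \ge\ 16-5,\\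
\Delta_2&=4(1+\theta)(2+\theta)^2-5(1+3\theta)d_0\ \ge\ 16-10, &
\Delta_3&=2(1+\theta)(2+\theta)^3-5(1+3\theta)\ \ge\ 11+\theta .
\end{align*}
All four are positive. The constant term is of order $\varepsilon$ and vanishes as $\theta\to1$, where the simplex with $t=0$ and equal $c_i$ tends to that of a homogeneous cubic. There is no room to spare at this point: for fixed $\gamma<2$ and $\theta$ near $1$ already $2(1+\theta)\gamma^3-32\theta$ is negative. The general proof has the same steps; the new feature is the sum over $l$, which we control by telescoping.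

\subsection*{Reduction to a polynomial in one variable}
Put $X_l=\prod_{i\ge3}(lc_i-1)$. All intercepts in the $l$-th term of \eqref{eq:slices} are at least $l$. Theorem~\ref{thm:lattice} with $m=l$ applies in dimension $r+1\ge3$, and in dimension $r$ if $r\ge3$:
\begin{align}
(r+1)!\,P_{r+1}(lc,l/\theta)&\le X_l\bigl(\tfrac l\theta-1\bigr)-(l-1)^{r+1}+(l)_{r+1},\label{eq:b1}\\
r!\,P_r(lc)&\le X_l-(l-1)^r+(l)_r+\eta_l,\label{eq:b2}
\end{align}
with $\eta_l=0$ for $r\ge3$. For $r=2$, an admissible $\eta_l\ge0$ is found in Lemma~\ref{lem:eta} below. Multiply \eqref{eq:b1} by $N=r+2$ and \eqref{eq:b2} by $N(N-1)$, add, and sum over $l$. The coefficient of $X_l$ is $N(r+l/\theta)$ and that of $(l-1)^r$ is $-N(r+l)$. The falling factorials combine to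
\[
N\sum_l\bigl[(N-1)(l)_{N-2}+(l)_{N-1}\bigr]=N\sum_l(l+1)_{N-1}=(p+1)_N-(2)_N=(p+1)_N ,
\]
which is exactly the falling factorial in $h_N(p+1)=p^N-(p+1)_N$. Since $\prod_{i=1}^N(a_i-1)=(p-1+\theta)\frac p\theta\gamma^r$, we obtain
\begin{multline}\label{eq:red}
\theta\Bigl[\prod_{i=1}^N(a_i-1)-h_N(p+1)-N!\,P_N(a)\Bigr]\ \ge\ p(p-1+\theta)\gamma^r-\theta p^N\\
-N\sum_l\bigl[(r\theta+l)X_l-\theta(r+l)(l-1)^r\bigr]-\theta N(N-1)\sum_l\eta_l .
\end{multline}
Write $lc_i-1=\kappa(z_i-s)$ with $\kappa=l/(p+\theta)$ and $s=(p+\theta-l)/l>0$. As $lc_i\ge1$, we have $z_i\ge s$, and Lemma~\ref{lem:gm} gives $X_l\le\kappa^r(\gamma-s)^r=(l\bar c-1)^r$ with $\bar c=(\gamma+1)/(p+\theta)$. The hypothesis $\gamma\ge p$ allows us to write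
\[
\gamma=p+(p+\theta)t,\qquad \bar c=c_0+t,\qquad t\ge0,\qquad c_0=\frac{p+1}{p+\theta}=1+d_0,\qquad d_0=\frac\varepsilon{p+\theta}.
\]
Expanding $\gamma^r$ and $(l\bar c-1)^r=((lc_0-1)+lt)^r$ by the binomial theorem, we see that the right side of \eqref{eq:red} is at least
\begin{equation}\label{eq:poly}
\sum_{j=0}^r\binom rj\Delta_j\,t^j-\theta N(N-1)\sum_l\eta_l ,
\end{equation}
where
\begin{align*}
\Delta_j&=p^{r+1-j}(p-1+\theta)(p+\theta)^j-N\sum_l(r\theta+l)\,l^j(lc_0-1)^{r-j}\qquad(1\le j\le r),\\
\Delta_0&=\varepsilon p^{N-1}(p-1)-\varepsilon N\sum_ll\,(lc_0-1)^r-\theta N\sum_l(r+l)\bigl[(lc_0-1)^r-(l-1)^r\bigr].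
\end{align*}
In $\Delta_0$ we used $p^{N-1}(p-1+\theta)-\theta p^N=\varepsilon p^{N-1}(p-1)$ and $r\theta+l=\varepsilon l+\theta(r+l)$. Since $l<p+\theta$,
\begin{equation}\label{eq:lc0}
l-1\ \le\ lc_0-1=l-1+\frac{l\varepsilon}{p+\theta}\ \le\ l-\theta .
\end{equation}

\subsection*{Positivity of the coefficients}
In each $\Delta_j$ with $j\ge 1$, and in $\Delta_0/\varepsilon$, a term of size $p^N$ is compared with a sum of size $N\sum l^{N-1}$, which is also about $p^N$. We write the first term as a telescoping sum and compare increments term by term.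

\begin{lemma}\label{lem:Dj}
For $r\ge2$ and $1\le j\le r$ we have $\Delta_j>0$.
\end{lemma}

\begin{proof}
We have $l+r\theta\le(l+(r-j)\theta)(l+j\theta)/l$. The number $l+(r-j)\theta$ and $r-j$ copies of $l-\theta$ have arithmetic mean $l$, so $(l+(r-j)\theta)(l-\theta)^{r-j}\le l^{r-j+1}$ by AM--GM. With \eqref{eq:lc0}, the $l$-th term of the sum in $\Delta_j$ satisfies
\[
N(r\theta+l)\,l^j(lc_0-1)^{r-j}\le N\,l^r(l+j\theta).
\]
Let $F(y)=y^{r+1-j}(y+\theta)^j$ and $K(y)=(y-1+\theta)F(y)$, so that $K(p)$ is the first term of $\Delta_j$. The polynomial $F$ has nonnegative coefficients, so it is convex for $y>0$, and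
\begin{align*}
K(l+1)-K(l)&=(l+\theta)\bigl(F(l+1)-F(l)\bigr)+F(l)\ \ge\ (l+\theta)F'(l)+F(l)\\
&=(r+1-j)\,l^{r-j}(l+\theta)^{j+1}+(j+1)\,l^{r+1-j}(l+\theta)^j .
\end{align*}
By Bernoulli the last expression is at least
\[
(r+1-j)\bigl[l^{r+1}+(j+1)\theta l^r\bigr]+(j+1)\bigl[l^{r+1}+j\theta l^r\bigr]=(r+2)\,l^{r+1}+(r+1)(j+1)\,\theta l^r ,
\]
and this is at least $N\,l^r(l+j\theta)$ because $N=r+2$ and $(r+1)(j+1)-(r+2)j=r+1-j>0$. Summing over $l$ gives $\Delta_j\ge K(p)-(K(p)-K(1))=\theta(1+\theta)^j>0$.
\end{proof}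

\begin{lemma}\label{lem:D0}
For $r\ge2$ we have
\begin{equation}\label{eq:T}
\Delta_0\ \ge\ \varepsilon\Bigl(p^{N-1}(p-1)-\sum_lT_l\Bigr),\qquad T_l=N\,l\,(l-\theta)^{r-1}\Bigl[l+(r-1)\theta+\frac{\theta r(r-1)}{l+1}\Bigr],
\end{equation}
and $\Delta_0>0$.
\end{lemma}

\begin{proof}
The point is to extract a factor $\varepsilon$ from the last sum in $\Delta_0$. By the mean value theorem, \eqref{eq:lc0} and $p+\theta\ge l+1$,
\[
(lc_0-1)^r-(l-1)^r\ \le\ r(l-\theta)^{r-1}\frac{l\varepsilon}{l+1}.
\]
So the $l$-th terms of the two sums in $\Delta_0$ add up to at most $\varepsilon Nl(l-\theta)^{r-1}\bigl[l-\theta+\theta\frac{r(r+l)}{l+1}\bigr]$, and $\frac{r(r+l)}{l+1}=r+\frac{r(r-1)}{l+1}$. This is \eqref{eq:T}.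

Apply AM--GM to $r-1$ copies of $l-\theta$ together with $l+(r-1)\theta$, and again to $r-1$ copies of $l-\theta$ together with $(r-1)\theta$. The arithmetic means are $l$ and $(1-\frac1r)l$, so
\[
(l-\theta)^{r-1}\bigl(l+(r-1)\theta\bigr)\le l^r,\qquad(r-1)\theta\,(l-\theta)^{r-1}\le\bigl(1-\tfrac1r\bigr)^rl^r<\exp(-1)\,l^r<\tfrac38\,l^r .
\]
Hence $T_l<l\,\bigl[N\,l^r+\frac38Nr\,l^{r-1}\bigr]$. With $K_0(y)=y^{r+1}(y-1)$, the binomial theorem gives
\[
K_0(l+1)-K_0(l)=l\,\bigl[(l+1)^{r+1}-l^{r+1}+l^r\bigr]\ \ge\ l\,\bigl[(r+2)\,l^r+\tfrac12r(r+1)\,l^{r-1}\bigr].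
\]
Now $\frac38(r+2)\le\frac12(r+1)$ is equivalent to $r\ge2$, so $T_l<K_0(l+1)-K_0(l)$. The sum over $l$ is nonempty since $p\ge2$, and $K_0(1)=0$. Therefore $\sum_lT_l<K_0(p)=p^{N-1}(p-1)$.
\end{proof}

For $N\ge5$ all $\eta_l$ vanish, so \eqref{eq:poly} is positive by Lemmas~\ref{lem:Dj} and~\ref{lem:D0} and $t\ge0$. This proves Proposition~\ref{prop:nonint} for $N\ge5$.

\subsection*{The case $N=4$}
Now $r=2$, the faces $x_2=1$ of the slices are triangles, and we must pay for the failure of Theorem~\ref{thm:lattice} in the plane. Let $c_3\ge c_4$ and $d_i=c_i-1$.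

\begin{lemma}\label{lem:eta}
For $r=2$, inequality \eqref{eq:b2} holds with $\eta_l=l\,d_4(1+d_3)$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:plane} with $b_1=lc_3$, $b_2=lc_4$. Since $b_1(b_2-1)=X_l+(b_2-1)=X_l+(l-1)+ld_4$ and $-(l-1)^2+(l)_2=l-1$, it suffices to show $\psi\le ld_4d_3$. Either $\psi\le0$, or $\psi\le\xi(\rho-1)$. Here $\xi$ is the fractional part of $l+ld_4$, so $\xi\le ld_4$, and $\rho-1=(d_3-d_4)/(1+d_4)\le d_3$.
\end{proof}

To compare the cost $12\theta\sum_l\eta_l$ with the polynomial in \eqref{eq:poly}, we bound it in terms of $t$. From $\sum_ll=\frac12p(p-1)$ and $d_4\le d_3$,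
\[
12\theta\sum_l\eta_l=6\theta p(p-1)(d_4+d_3d_4)\ \le\ 3\theta p(p-1)\,(d_3+d_4+2d_3d_4).
\]
Put $q=p+\theta>2$, so that $c_i=(z_i+1)/q$ and $z_3z_4=\gamma^2$. Then
\[
d_3+d_4+2d_3d_4=2c_3c_4-c_3-c_4=\frac{2(\gamma^2+1)}{q^2}-\frac2q+(z_3+z_4)\Bigl(\frac2{q^2}-\frac1q\Bigr).
\]
The last bracket is negative and $z_3+z_4\ge2\gamma$, so the expression is at most its value at $z_3=z_4=\gamma$, namely $2\bar c^2-2\bar c=2(d_0+t)(1+d_0+t)$. The cost is thus at most
\[
6\theta p(p-1)\bigl[d_0(1+d_0)+(1+2d_0)\,t+t^2\bigr],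
\]
and, comparing with $\Delta_0+2\Delta_1t+\Delta_2t^2$ coefficient by coefficient, it suffices to prove
\[
\Delta_2\ge6\theta p(p-1),\qquad\Delta_1\ge3\theta p(p-1)(1+2d_0),\qquad\Delta_0>6\theta p(p-1)\,d_0(1+d_0).
\]
We use $\sum_ll^2=\frac16p(p-1)(2p-1)$ and $\sum_ll^3=\frac14p^2(p-1)^2$.

\emph{The coefficient of $t^2$.} We have $\Delta_2=p(p-1+\theta)(p+\theta)^2-4\sum_l(l^3+2\theta l^2)$ and $(p-1+\theta)(p+\theta)^2\ge p^2(p-1)+\theta(3p^2-2p)$. So
\begin{align*}
\frac{\Delta_2}p-6\theta(p-1)&\ge p^2(p-1)-p(p-1)^2+\theta\Bigl[3p^2-2p-\tfrac43(p-1)(2p-1)-6(p-1)\Bigr]\\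
&=p(p-1)+\theta\Bigl(\tfrac13p^2-4p+\tfrac{14}3\Bigr).
\end{align*}
This is linear in $\theta$, positive at $\theta=0$, and equal to $\frac13(p-2)(4p-7)\ge0$ at $\theta=1$.

\emph{The coefficient of $t$.} We have $\Delta_1=p^2(p-1+\theta)(p+\theta)-4\sum_l(2\theta+l)\,l\,(lc_0-1)$. By \eqref{eq:lc0}, $(2\theta+l)(lc_0-1)\le(2\theta+l)(l-\theta)\le l^2+\theta l$. Moreover $(p-1+\theta)(p+\theta)\ge p(p-1)+\theta(2p-1)$, and $1+2d_0\le2$ because $d_0\le1/p$. So
\begin{align*}
\frac{\Delta_1}p-3\theta(p-1)(1+2d_0)&\ge p^2(p-1)-p(p-1)^2+\theta\Bigl[2p^2-p-\tfrac23(p-1)(2p-1)-6(p-1)\Bigr]\\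
&=p(p-1)+\theta\Bigl(\tfrac23p^2-5p+\tfrac{16}3\Bigr).
\end{align*}
This is linear in $\theta$, positive at $\theta=0$, and equal to $\frac13(p-2)(5p-8)\ge0$ at $\theta=1$.

\emph{The constant term.} Since $d_0(1+d_0)=\varepsilon(p+1)/(p+\theta)^2$, we must show
\begin{equation}\label{eq:const}
\frac{\Delta_0}\varepsilon\ >\ 6p(p-1)(p+1)\,\frac\theta{(p+\theta)^2}.
\end{equation}
Let $p\ge3$. The function $\theta/(p+\theta)^2$ has derivative $(p-\theta)/(p+\theta)^3>0$ on $[0,1]$, so the right side of \eqref{eq:const} is at most $6p(p-1)/(p+1)$. In \eqref{eq:T}, using $\theta(l-\theta)\le l^2/4$ and $l^3+1=(l+1)(l^2-l+1)$,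
\[
T_l=4l\Bigl[l^2-\theta^2+\frac{2\theta(l-\theta)}{l+1}\Bigr]\le4l^3+\frac{2l^3}{l+1}\le4l^3+2(l^2-l+1),
\]
so $\sum_lT_l\le p^2(p-1)^2+\frac13(p-1)(2p^2-4p+6)$ and $\Delta_0/\varepsilon\ge\frac13(p-1)(p^2+4p-6)$. It suffices that $p^2+4p-6>18p/(p+1)$. For $p=3$ this reads $15>13.5$, and for $p\ge4$ the left side is at least $26$ and the right side is less than $18$. For $p=2$ this estimate is too crude, and we compute exactly. Only $l=1$ occurs, $c_0-1=\varepsilon/(2+\theta)$, and $\Delta_0=8\varepsilon-4(\varepsilon+3\theta)(c_0-1)^2$ with $\varepsilon+3\theta=1+2\theta$. Hence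
\[
\frac{\Delta_0}\varepsilon-\frac{36\theta}{(2+\theta)^2}=\frac{8(2+\theta)^2-4(1+2\theta)(1-\theta)-36\theta}{(2+\theta)^2}=\frac{28-8\theta+16\theta^2}{(2+\theta)^2}>0 .
\]
This proves \eqref{eq:const}, and with it Proposition~\ref{prop:nonint}.\qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The statements about $h_N$ are contained in Lemma~\ref{lem:h}.

\subsection*{The inequality, and the consequences of equality}
For $N=3$ both are the theorem of Xu and Yau, since $h_3(\nu)=\nu-1$. Let $N\ge4$. By \eqref{eq:dictionary} there are three cases.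

\emph{$a_1\in\mathbb Z$.} Then $a_1=\nu\ge2$. Theorem~\ref{thm:lattice} with $m=\nu$ gives the inequality, and equality forces all $a_i=\nu$. Then every monomial of $f$ has degree $\nu$, so $f$ itself is homogeneous.

\emph{$a_1\notin\mathbb Z$ and $\nu\ge3$.} Propositions~\ref{prop:arith} and~\ref{prop:nonint}, with $p=\nu-1\ge2$, give $\mu-h_N(\nu)>N!\,p_g$.

\emph{$a_1\notin\mathbb Z$ and $\nu=2$.} Here $p=1$, so $p_g=0$ by Proposition~\ref{prop:arith} and \eqref{eq:slices}, and $h_N(2)=1$. The inequality is $\mu\ge1$. If $\mu=1$, the partial derivatives of $f$ generate the maximal ideal, so their linear parts are linearly independent and the Hessian of $f$ at $0$ is nondegenerate. By the holomorphic Morse lemma $f$ is a nondegenerate quadratic form in suitable coordinates.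

\subsection*{Cones give equality}
Let $N\ge3$, and suppose that a biholomorphic change of coordinates $\phi$ carries $\{g=0\}$ to $(V,0)$, with $g$ a homogeneous polynomial. The factors of a homogeneous polynomial are homogeneous, so we may take $g$ squarefree. Then $g$ is also reduced as a germ at $0$: the set $\{g=0,\ dg=0\}$ has dimension at most $N-2$, whereas a repeated factor in $\mathbb C\{x\}$ would give it dimension $N-1$. The reduced germs $f\circ\phi$ and $g$ have the same zero set, so $f\circ\phi=ug$ with a unit $u$, and $\deg g=\nu$.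

It remains to compare Milnor numbers in the presence of the unit $u$. We pass through the \emph{Tjurina number} $\tau(F)=\dim\mathbb C\{x\}/(F,\partial_1F,\dots,\partial_NF)$. It is invariant under coordinate changes by the chain rule, and under multiplication by a unit because $\partial_i(ug)=u\,\partial_ig+g\,\partial_iu$ gives $(ug,\partial(ug))=(g,\partial g)$. So $\tau(f)=\tau(g)$. Euler's formulas $f=\sum w_ix_i\partial_if$ and $\nu g=\sum x_i\partial_ig$ show that $\tau=\mu$ for both polynomials. Hence $\mu(g)=\mu(f)<\infty$, the critical point of $g$ is isolated, and Section~\ref{sec:weights} applies to $g$ with all $a_i=\nu$. This gives $\mu=(\nu-1)^N$, and $p_g=\binom\nu N$ since $p_g$ depends only on the germ $(V,0)$. Therefore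
\[
\mu-N!\,p_g=(\nu-1)^N-(\nu)_N=h_N(\nu),
\]
and the proof of Theorem~\ref{thm:main} is complete.\qed

\section{Semi-quasihomogeneous germs}\label{sec:semi}

A germ $f$ is \emph{semi-quasihomogeneous} if $f=f_0+f_1$, where $f_0$ is weighted homogeneous with an isolated critical point and all monomials of $f_1$ have weight $>1$ for the weights of $f_0$. For such germs the equality case can be read off in the given coordinates.

\begin{theorem}\label{thm:semi}
Let $N\ge3$. The inequality $\mu-h_N(\nu)\ge N!\,p_g$ holds for every semi-quasihomogeneous germ $f=f_0+f_1$ with $df_0(0)=0$. Equality holds if and only if the lowest-degree form of $f$ has an isolated critical point at $0$.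
\end{theorem}

\begin{proof}
We first show that $f$ and $f_0$ have the same $\nu$, $\mu$ and $p_g$. Let $a_1$ be the smallest reciprocal weight. A monomial of degree $k$ has weight at most $k/a_1$, so a monomial of $f_1$ has degree $k>a_1$, hence $k\ge\lceil a_1\rceil=\nu(f_0)$ by Proposition~\ref{prop:nu}. The monomials of $f_0$ have weight $1$ and are not canceled by $f_1$, so $\nu(f)=\nu(f_0)$. By a theorem of Arnold, the family $f_0+sf_1$, $s\in[0,1]$, has constant Milnor number. An isolated hypersurface singularity has a spectrum, a collection of $\mu$ rational exponents, normalized here to lie in the interval $(0,N)$. The spectrum is constant in families with constant Milnor number \cite{Varchenko}, and $p_g$ is the number of exponents $\le1$ \cite{Saito}. So $p_g(f)=p_g(f_0)$, and the inequality follows from Theorem~\ref{thm:main} for $f_0$.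

Suppose that equality holds. Then it holds for $f_0$, so $\{f_0=0\}$ is defined by a homogeneous polynomial in suitable coordinates, and Section~\ref{sec:proof} gives $\mu(f)=\mu(f_0)=(\nu-1)^N$. The intersection multiplicity at $0$ of $N$ hypersurfaces meeting only at $0$ is at least the product of their multiplicities, with equality if and only if their lowest-degree forms have $0$ as their only common zero \cite[Cor.~12.4]{Fulton}. Each $\partial_if$ has order at least $\nu-1\ge1$, so $\mu=(\nu-1)^N$ forces every order to be $\nu-1$. The lowest-degree forms are then the $\partial_if_\nu$, where $f_\nu$ is the lowest-degree form of $f$, and their only common zero is $0$. So $f_\nu$ has an isolated critical point.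

Conversely, if $f_\nu$ has an isolated critical point, then $f=f_\nu+(f-f_\nu)$ is semi-quasihomogeneous with all weights $1/\nu$. By the first paragraph $\mu=(\nu-1)^N$ and $p_g=\binom\nu N$, and equality holds.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Classification of Affine Varieties Being Cones over Nonsingular Projective Varieties: Hypersurface Case},
\texttt{http://jag.math.tsinghua.edu.cn/Publications/PureMath/178.pdf}.

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{Saito}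
M.~Saito, Proc. Symp. Pure Math. \textbf{40}, 1983.

\bibitem{Varchenko}
Varchenko, Moscow Univ. Math. Bull. \textbf{37}, 1982.

\end{thebibliography}
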